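# Deciding $\Sigma_2(<_{\mathbf v})$ on finite trees: pinned nodes, Kruskal's theorem and a game with threads

## 1. Pinning a tree with a bounded number of nodes

Take a sentence $\exists x_1\cdots\exists x_k\,\forall y_1\cdots\forall y_m\,\psi$ with $\psi$ quantifier-free, about a finite labelled tree and its ancestor order. If it is true, fix witnesses $x_1,\dots,x_k$ and delete any other nodes you like; the children of a deleted node move up to its nearest surviving ancestor. The universal part stays true, because there are now fewer $y$'s to test. So $k$ "pinned" nodes protect the tree: whatever we delete elsewhere, the sentence remains true. The answer that one would first guess to "which tree languages are definable by such sentences?" is therefore: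

> $L$ is definable iff there is a number $k$ such that in each $t\in L$ we can pin at most $k$ nodes so that deleting unpinned nodes never leads out of $L$.

We always require that the result of a deletion is again a tree, with one root. Write $\kappa_L(t)$ for the least number of pins that protect $t\in L$. Pinning all nodes protects $t$, so $\kappa_L(t)$ is finite for every $t\in L$; the guess concerns boundedness. Let us test it.

*All nodes are labelled $a$.* No pins are needed, so $\kappa_L=0$. The sentence is $\forall y\,P_a(y)$.

*At least two nodes are labelled $a$.* Pin two of them, so $\kappa_L\le 2$. The sentence is $\exists x_1\exists x_2\,(x_1\ne x_2\wedge P_a(x_1)\wedge P_a(x_2))$.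

*The root is labelled $a$.* Pin the root, so $\kappa_L\le1$. The sentence is $\exists x\forall y\,(P_a(x)\wedge(x=y\vee x<_{\mathbf v}y))$. One pin can be necessary: in the tree $a(b)$ with no pin, delete the root, and the tree $b$ remains.

*The number of nodes is even.* Take a chain with $2m\geq 2$ nodes. If some node is not pinned, delete it: a chain with $2m-1$ nodes remains. So all nodes must be pinned, $\kappa_L=2m$ on this chain, and $\kappa_L$ is unbounded. By the deletion argument above, $L$ is not definable.

*Every $a$ has a proper descendant labelled $b$*, over $\{a,b,c\}$. Let $t_n=c(a(b),\dots,a(b))$ with $n$ copies of $a(b)$. If the $b$ of the $i$-th copy is not pinned, delete it; the $i$-th $a$ is now a leaf, and we have left $L$. So all $n$ nodes labelled $b$ are pinned, $\kappa_L(t_n)\ge n$, and $L$ is not definable. Restricted to chains the picture changes: if an $a$ occurs, pin one $b$ below the lowest $a$. Every surviving $a$ is above this pin, so one pin suffices, and the language of such chains is defined by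
$$\exists x\forall y\forall z\,\bigl[(y=z\vee y<_{\mathbf v}z\vee z<_{\mathbf v}y)\wedge(P_a(y)\to P_b(x)\wedge y<_{\mathbf v}x)\bigr].$$

*One ordered tree.* Our trees have ordered siblings, but the logic does not see this order. Let $L=\{c(a,b)\}$, where $a$ is the left child. Three pins suffice. But no sentence distinguishes $c(a,b)$ from $c(b,a)$, so $L$ is not definable, and the guess fails as stated.

The last test dictates an obvious repair: require also that $L$ does not depend on the order of siblings. The repaired guess is correct, and, for languages given by automata, it can be checked by an algorithm. Two things need proof. First, boundedly many pins must yield a sentence, where so far we only know the converse. Second, we must decide whether a minimum over pin sets stays bounded over an infinite set of trees.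

## 2. Restrictions of trees, order-invariance, and the theorem

**Trees and logic.** For a finite alphabet $A$, an $A$-tree is a finite nonempty rooted tree with labels in $A$, any finite number of children per node, and linearly ordered children. As a structure it has its nodes as domain, the predicates $P_a$ for $a\in A$, and $x<_{\mathbf v}y$ meaning that $x$ is a proper ancestor of $y$. First-order logic has equality. A $\Sigma_2(<_{\mathbf v})$ sentence is in prenex form with at most one alternation, beginning with $\exists$. By adding dummy quantifiers (trees are nonempty) we may write it as $\exists x_1\cdots x_k\,\forall y_1\cdots y_m\,\psi$ with $\psi$ quantifier-free and $k,m\ge0$. We write $\exists^k\forall^*$ when $k$ is fixed. A $\Pi_2$ sentence begins with $\forall$ instead, and $\Delta_2$ means definable in both ways. Tree languages are given by finite unranked tree automata (hedge automata), in which the state at a node depends on its label and on membership of the word of its children's states in given regular languages. These recognize exactly the regular tree languages.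

**Document order.** $<_{doc}$ is preorder: a node comes before its descendants, and the subtrees of its children come one after the other in sibling order.

**Rooted sets and restrictions.** A set $Y\subseteq\mathrm{dom}(t)$ is *rooted* if it is nonempty and has a $<_{\mathbf v}$-minimum, an element that is an ancestor of all others. For rooted $Y$, $t|_Y$ is $t$ restricted to $Y$, with $<_{\mathbf v}$ and $<_{doc}$ inherited. For example, if $t=c(a(b),a(b))$ and $Y$ consists of the root, the first $b$ and the second $a$, then $t|_Y=c(b,a)$.

Let us check that $t|_Y$ is a sibling-ordered tree whose document order is the inherited one. The ancestors in $Y$ of a node of $Y$ form a chain, and $Y$ has a minimum, so $<_{\mathbf v}$ makes $Y$ a rooted tree. Order siblings by $<_{doc}$. Ancestors precede descendants in $<_{doc}$. If $u,v\in Y$ are incomparable, let $z$ be their greatest common ancestor in $t|_Y$, and let $u',v'$ be the children of $z$ in $t|_Y$ with $u'\le_{\mathbf v}u$ and $v'\le_{\mathbf v}v$. These are incomparable in $t$, so if $u'<_{doc}v'$, the whole subtree of $u'$ in $t$ precedes that of $v'$, and hence $u<_{doc}v$. This is what document order in $t|_Y$ requires.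

**Order-invariance.** A tree language is *order-invariant* if membership depends only on the isomorphism type of $(\mathrm{dom}(t),<_{\mathbf v},(P_a)_{a\in A})$. Every $\mathrm{FO}(<_{\mathbf v})$-definable language is order-invariant; $\{c(a,b)\}$ is not.

**Pin numbers.** It is convenient to fix the forbidden trees. Let $N$ be an order-invariant language. For a tree $t$ and $X\subseteq\mathrm{dom}(t)$ let
$$\varphi_N(t,X):\quad\text{there is no rooted }Y\text{ with }X\subseteq Y\subseteq\mathrm{dom}(t)\text{ and }t|_Y\in N,$$
$$\kappa_N(t)=\min\{|X|:\varphi_N(t,X)\}\in\mathbb N\cup\{\infty\}.$$
Two immediate facts:

- *Monotonicity.* If $\varphi_N(t,X)$ and $X\subseteq X'$, then $\varphi_N(t,X')$, since fewer sets $Y$ are tested.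
- $\kappa_N(t)=\infty$ iff $t\in N$. If $t\in N$, then $Y=\mathrm{dom}(t)$ refutes every $X$. If $t\notin N$, then $X=\mathrm{dom}(t)$ works, since only $Y=\mathrm{dom}(t)$ is tested.

For an order-invariant $L$ with complement $L^c$, $\kappa_L$ means $\kappa_N$ with $N=L^c$: the least size of $X$ such that $t|_Y\in L$ for all rooted $Y\supseteq X$. This formula defines $\kappa_L$ for every $L$, and it is the pin number of Section 1.

> **Main Theorem.** A tree language $L$ is definable in $\Sigma_2(<_{\mathbf v})$ iff (i) $L$ does not depend on the order of siblings, and (ii) $\kappa_L$ is bounded on $L$. For regular $L$ both conditions are decidable, by one procedure that is uniform in the alphabet $A$ and the automaton. If they hold, a defining $\Sigma_2(<_{\mathbf v})$ sentence with the minimal number of existential quantifiers can be computed.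

The question whether such an algorithm exists comes from "Decidable Characterizations for Tree Logics", where it is stated as open; $\Delta_2(<_{\mathbf v})$ is given there as the highest level of the quantifier alternation hierarchy with a decidable characterization for trees.

We use three classical facts.

**Kruskal's theorem** (Kruskal 1960; Nash-Williams 1963). For every infinite sequence $t_0,t_1,\dots$ of finite sibling-ordered trees labelled by a finite set there are $i<j$ and an injective, label-preserving $e:\mathrm{dom}(t_i)\to\mathrm{dom}(t_j)$ that preserves greatest common ancestors, $e(x\wedge y)=e(x)\wedge e(y)$, and document order. Such an $e$ satisfies $x<_{\mathbf v}y\iff e(x)<_{\mathbf v}e(y)$, because $x\le_{\mathbf v}y\iff x\wedge y=x$ and $e$ is injective.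

**MSO and automata.** On finite binary trees (Thatcher–Wright 1968, Doner 1970), and on unranked trees via the first-child/next-sibling encoding (e.g. Neven–Schwentick 2002), monadic second-order logic (MSO) and finite automata define the same languages, effectively in both directions. Automata emptiness is decidable. Hence satisfiability of MSO sentences over trees is decidable.

**Büchi–Landweber 1969.** In a game on a finite arena with an $\omega$-regular winning condition, one player has a winning strategy. The winner is computable and has a finite-memory winning strategy. (An $\omega$-regular set of infinite words is one recognized by a nondeterministic Büchi automaton, which accepts if some run visits accepting states, or uses accepting transitions, infinitely often.)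

## 3. Finitely many bad configurations

Suppose $k$ pins always suffice. The direct attempt at a sentence is: "there are $x_1,\dots,x_k$ such that for every rooted *set* $Y$ containing them, $t|_Y\in L$". The trouble is that $Y$ is a set. To turn "for all $Y$" into $\forall y_1\cdots\forall y_m$ we must fix $m$ in advance, while a set $Y$ that witnesses a violation may be as large as the tree. What we need is a finite list of bad configurations such that every violation contains one of them. A well-quasi-order supplies the list.

**Theorem A.** *Let $N$ be order-invariant (not necessarily regular), $k\ge0$, and $U_k=\{t:\kappa_N(t)\le k\}$. Then $U_k$ is $\exists^k\forall^*$-definable and disjoint from $N$. It contains every $\exists^k\forall^*$-definable language disjoint from $N$.*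

**Step 1: $U_k$ avoids $N$.** This holds because $\kappa_N=\infty$ on $N$.

**Step 2: maximality.** This is the deletion argument of Section 1. Let $\Phi=\exists\bar x\forall\bar y\,\psi$ have $k$ existential quantifiers and no model in $N$. Let $t\models\Phi$ with witnesses $\bar x$, which form a set $X$ with $|X|\le k$. If $Y\supseteq X$ is rooted, then $t|_Y\models\forall\bar y\,\psi(\bar x,\bar y)$, since universal formulas pass to induced substructures. So $t|_Y\models\Phi$ and $t|_Y\notin N$. Hence $\varphi_N(t,X)$ holds, and $t\in U_k$.

**Step 3: a well-quasi-order on trees with $k$ marked nodes.** We want to compare configurations so that badness passes upward. Consider pairs $(t,\bar x)$ with $\bar x\in\mathrm{dom}(t)^k$. Write $(s,\bar c)\trianglelefteq(t,\bar x)$ if there is an injective label-preserving $e:\mathrm{dom}(s)\to\mathrm{dom}(t)$ with $u<_{\mathbf v}v\iff e(u)<_{\mathbf v}e(v)$ and $e(c_i)=x_i$ for all $i$. For instance, with $k=1$, the tree $a(b)$ with its $b$ marked is $\trianglelefteq a(c(b,b))$ with the second $b$ marked, but it is not $\trianglelefteq a(c(b,b))$ with the $c$ marked, as labels must agree.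

We claim that in every infinite sequence of pairs some earlier one is $\trianglelefteq$ a later one. Code $(t,\bar x)$ as a tree over $A\times2^{\{1,\dots,k\}}$ by adding to the label of each node $z$ the set $\{i:x_i=z\}$. Each $i$ occurs at exactly one node of a code, so a label-preserving map between codes sends $c_i$ to $x_i$. Kruskal's theorem, applied to the codes, gives the claim.

**Step 4: the bad pairs are upward closed.** Let
$$C_k=\{(t,\bar x):\neg\varphi_N(t,\{x_1,\dots,x_k\})\}.$$
Let $(s,\bar c)\in C_k$, witnessed by a rooted $Y$ containing all $c_i$ with $s|_Y\in N$, and let $e$ witness $(s,\bar c)\trianglelefteq(t,\bar x)$. Then $e(Y)$ contains all $x_i=e(c_i)$. It is rooted: its minimum is the image of the minimum of $Y$. And $e$ is an isomorphism from $s|_Y$ to $t|_{e(Y)}$ for labels and $<_{\mathbf v}$. Since $s|_Y\in N$ and $N$ is order-invariant, $t|_{e(Y)}\in N$. So $(t,\bar x)\in C_k$.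

**Step 5: a finite basis.** We claim that there is a finite $F\subseteq C_k$ such that
$$(t,\bar x)\in C_k\iff(s,\bar c)\trianglelefteq(t,\bar x)\text{ for some }(s,\bar c)\in F. \tag{1}$$
If for every finite $F\subseteq C_k$ some element of $C_k$ were above no element of $F$, we could choose inductively $\pi_0,\pi_1,\dots\in C_k$ such that $\pi_n$ is above none of $\pi_0,\dots,\pi_{n-1}$. This contradicts Step 3. So some finite $F$ satisfies "$\Rightarrow$" of (1), and "$\Leftarrow$" is Step 4.

**Step 6: the sentence.** It remains to write (1) in first-order logic. For $(s,\bar c)\in F$ with nodes $z_1,\dots,z_r$ let $\delta_{s,\bar c}(\bar x,\bar z)$ be the quantifier-free formula stating the labels of the $z_j$, their pairwise distinctness, the truth values of all $z_i<_{\mathbf v}z_j$, and $x_i=z_j$ whenever $c_i=z_j$ in $s$. Then $(s,\bar c)\trianglelefteq(t,\bar x)$ iff $t\models\exists\bar z\,\delta_{s,\bar c}(\bar x,\bar z)$. Put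
$$\Phi_k=\exists x_1\cdots x_k\ \forall\bar z\ \bigwedge_{(s,\bar c)\in F}\neg\delta_{s,\bar c}(\bar x,\bar z),$$
where $\bar z$ is long enough for all members of $F$, and each $\delta_{s,\bar c}$ uses an initial segment of it. By (1), $t\models\Phi_k$ iff $\varphi_N(t,\{x_1,\dots,x_k\})$ for some tuple $\bar x$. This holds iff $\kappa_N(t)\le k$: the entries of a tuple form a set of size at most $k$; conversely, a nonempty set of size at most $k$ can be listed with repetition, and if $X=\varnothing$ works and $k\ge1$, then any tuple works by monotonicity (if $k=0$, the tuple is empty). $\blacksquare$

**Corollary 1.** *For every tree language $L$ and $k\ge0$: $L$ is $\exists^k\forall^*(<_{\mathbf v})$-definable iff $L$ is order-invariant and $\kappa_L\le k$ on $L$. Hence $L$ is $\Sigma_2(<_{\mathbf v})$-definable iff $L$ is order-invariant and $\kappa_L$ is bounded on $L$.*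

*Proof.* Definable languages are order-invariant. For order-invariant $L$ take $N=L^c$, which is order-invariant too. By Theorem A, $U_k\subseteq L$, and $U_k$ is the largest $\exists^k\forall^*$-definable language contained in $L$. So $L$ is $\exists^k\forall^*$-definable iff $L=U_k$, iff $L\subseteq U_k$, iff $\kappa_L\le k$ on $L$. $\blacksquare$

## 4. From the size of a pin set to its depth along branches

For a regular $L$ and fixed $k$, the statement "$\kappa_L\le k$ on $L$" can be written in MSO and decided (Section 8 does this). Trying $k=0,1,2,\dots$ finds a bound if there is one. If there is none, the loop runs forever: it never says "no". So we must decide boundedness itself.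

**Theorem B.** *There is an algorithm which, given $A$, an automaton for a regular language $L_1$, and an automaton for a regular language $R_0$ of trees over $A\times\{0,1\}$ (i.e. pairs $(t,X)$) that is closed under enlarging $X$, decides whether $\kappa(t):=\min\{|X|:(t,X)\in R_0\}$ is bounded (by a finite number) on $L_1$.*

The proof occupies Sections 4 to 7. An automaton runs down branches, and a branch is where pumping takes place. But $|X|$ is spread over the whole tree. In this section we replace it by a number that is read along single branches.

**Encoding.** We pass to binary trees. Encode sequences of trees by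
$$\mathrm{enc}(\varepsilon)=\#,\qquad\mathrm{enc}(a(h)\,h')=a(\mathrm{enc}(h),\mathrm{enc}(h')).$$
So the left child leads to the first child and the right child to the next sibling. For example, $\mathrm{enc}(a(b,c(d)))=a(b(\#,c(d(\#,\#),\#)),\#)$. The tree $\mathrm{enc}(t)$ is a full binary tree whose inner nodes are the nodes of $t$ and whose leaves are labelled $\#$. Regularity is preserved effectively in both directions. From now on, up to the end of Section 7, $\wedge$ means greatest common ancestor in $\mathrm{enc}(t)$. In the example, $b\wedge c=b$ there, although in $t$ the meet of $b$ and $c$ is $a$. The meet of inner nodes is an inner node.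

The maximal number of elements of $X$ on one branch does not control $|X|$: if the left subtree of the root of $\mathrm{enc}(t)$ is a complete binary tree with $h$ levels of inner nodes, and $X$ is its lowest level of inner nodes, then each branch meets $X$ at most once, but $|X|=2^{h-1}$. If we close $X$ under $\wedge$, all $h$ levels enter, and some branch has $h$ elements. This is the repair. Let $K=\mathrm{enc}(L_1)$ and
$$R=\{(\mathrm{enc}(t),X):(t,X)\in R_0,\ X\text{ closed under }\wedge\},$$
a regular language of binary trees. For $b=\mathrm{enc}(t)$ let $\gamma(b)$ be the minimum, over all $X$ with $(b,X)\in R$, of the maximal number of $X$-nodes on a root-to-leaf branch of $b$, and $\infty$ if there is no such $X$.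

**Lemma 2.** *$\gamma(\mathrm{enc}(t))\le2\kappa(t)$ and $\kappa(t)\le2^{\gamma(\mathrm{enc}(t))}-1$. So $\kappa$ is bounded on $L_1$ iff $\gamma$ is bounded on $K$.*

*Proof.* **Step 1: closing under meets costs at most a factor $2$.** We may assume $\kappa(t)<\infty$; let $X$ attain it. If $X=\varnothing$, it is $\wedge$-closed, and $\gamma=0$. Otherwise list $X$ as $x_1,\dots,x_n$ in preorder of $\mathrm{enc}(t)$. The $\wedge$-closure of $X$ consists of the meets of its nonempty subsets. Take a subset with first element $x_i$ and last element $x_j$. If $i=j$, its meet is $x_i$. Let $i<j$ and $z=x_i\wedge x_j$. The subtree of $z$ is an interval of the preorder, so it contains all of $x_i,\dots,x_j$. Thus $z$ is a common ancestor of the subset, and any common ancestor of the subset is one of $x_i$ and $x_j$, hence an ancestor of $z$ or $z$ itself. So the meet of the subset is $z$.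

Next, $z=x_l\wedge x_{l+1}$ for some $i\le l<j$. If $z=x_i$, then $x_{i+1}$ lies in the subtree of $x_i$, and $x_i\wedge x_{i+1}=x_i=z$. If $z\ne x_i$, then also $z\ne x_j$, since otherwise $x_j$ would be a proper ancestor of $x_i$ and precede it. So $x_i$ and $x_j$ lie below different children of $z$, and by preorder $x_i$ is below the left one and $x_j$ below the right one. All of $x_i,\dots,x_j$ lie in the subtree of $z$, and none equals $z$, because $z$ precedes $x_i$. So for some $l$ the nodes $x_l$ and $x_{l+1}$ lie below different children of $z$, and $x_l\wedge x_{l+1}=z$.

Hence the $\wedge$-closure of $X$ is $X\cup\{x_l\wedge x_{l+1}:1\le l<n\}$, of size at most $2n-1$. By monotonicity of $R_0$ it is still allowed. No branch contains more than $2n-1$ of its nodes, so $\gamma(\mathrm{enc}(t))\le2\kappa(t)$.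

**Step 2: a meet-closed set with few nodes per branch is small.** Let $X$ be $\wedge$-closed with at most $n$ nodes on each branch. We show $|X|\le2^n-1$ by induction on $n$. If $X=\varnothing$, this is clear; in particular it is clear for $n=0$. If $X\ne\varnothing$, then $n\ge1$, and the meet $z$ of all elements of $X$ belongs to $X$; it is the minimum of $X$. The set $X\setminus\{z\}$ splits into its parts in the two subtrees below $z$. Each part is $\wedge$-closed, since the meet of two nodes in such a subtree stays in that subtree. Each part has at most $n-1$ nodes per branch, since a branch through it also passes through $z$. So $|X|\le1+2(2^{n-1}-1)=2^n-1$. Apply this to an $X$ that attains $\gamma(\mathrm{enc}(t))$, if this is finite.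

The last claim follows: $\kappa\le B$ gives $\gamma\le2B$, and $\gamma\le B$ gives $\kappa\le2^B-1$. $\blacksquare$

## 5. Values of runs, and two games that are not right

**Automata.** We set up the recursion for $\gamma$. Let $\mathcal B=(P,P_I,P_\#,\Delta)$ be a top-down nondeterministic automaton for $K$, with $\Delta\subseteq P\times A\times P\times P$: runs start in $P_I$ at the root and have states in $P_\#$ at the leaves. Let $K_p$ be the set of trees accepted from state $p$. From an automaton for $R$ we obtain $\mathcal A=(Q,Q_I,Q_\#,T)$ with transitions $\delta=(q,a,w,q_0,q_1)$, where $w\in\{0,1\}$ is the mark of the node, called its *weight*. Thus $\mathcal A$ reads unmarked trees and guesses the marks: accepting runs of $\mathcal A$ on $b$ correspond to accepting runs on the trees $(b,X)\in R$. Put $T_a=\{\delta\in T:\delta\text{ has letter }a\}$.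

For a binary tree $b$ and $q\in Q$ define $val_b(q)\in\mathbb N\cup\{\infty\}$ by $val_\#(q)=0$ if $q\in Q_\#$ and $\infty$ otherwise, and
$$val_{a(b_0,b_1)}(q)=\min_{\delta=(q,a,w,q_0,q_1)\in T_a}\bigl(w+\max(val_{b_0}(q_0),val_{b_1}(q_1))\bigr),\qquad\min\varnothing=\infty. \tag{2}$$
By induction, $val_b(q)$ is the minimum, over runs on $b$ that start in $q$ and have states in $Q_\#$ at the leaves, of the maximal branch weight. Indeed, a run on $a(b_0,b_1)$ is a root transition together with a run on $b_0$ and a run on $b_1$, which can be chosen independently, so the minimum of the maximum is the maximum of the minima. Hence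
$$\gamma(b)=\min_{q\in Q_I}val_b(q). \tag{3}$$

**A first game.** Formula (2) is a minimum over transitions of a maximum over directions, so one thinks of a game. Builder wants expensive trees, and reveals one branch of a tree $b\in K$ node by node. Spoiler wants a cheap run, and answers each revealed label by a transition of $\mathcal A$. Builder then picks the direction. Spoiler wins if the weight is finite and a finite play ends in $Q_\#$. This does not work: in (2) the run is chosen with the whole tree in view, whereas here Spoiler must choose before the rest of the tree exists. Here is a case; games and values make sense for every such pair of automata, so we may use toy ones. Let $A=\{a\}$, let $\mathcal B$ have one state $p$, with $P_I=P_\#=\{p\}$ and $\Delta=\{(p,a,p,p)\}$, so that $K$ is the set of all full binary trees. Let $\mathcal A$ have $Q_I=\{e,o\}$, $Q_\#=\{e,f\}$ and the transitions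
$$\delta_e=(e,a,0,o,f),\quad\delta_o=(o,a,0,e,f),\quad\delta_f=(f,a,0,f,f).$$
From $e$ (from $o$) it accepts the trees with an even (odd) number of inner nodes on the leftmost branch, so $\gamma(b)=0$ for all $b$. But if Spoiler starts in $e$, Builder plays one round, goes left, and ends in $o\notin Q_\#$; if Spoiler starts in $o$, Builder plays two rounds to the left and again ends in $o$. Spoiler loses although $\gamma$ is bounded.

**Keeping many runs alive.** So Spoiler should not commit to one transition. In each round Builder announces, for *every* transition $\delta\in T_a$ at once, a direction $\sigma(\delta)$ in which he claims that $\delta$ is expensive. Spoiler then picks a direction $d$ and keeps transitions with $\sigma(\delta)=d$. The kept transitions of successive rounds form several parallel runs along the branch, which we call threads. In the toy case Spoiler now wins. While threads at $e$ and $o$ are both alive, he looks at $\sigma(\delta_e)$ and $\sigma(\delta_o)$. If both are $0$, he goes left and keeps both, and threads at $o$ and $e$ are alive again. Otherwise at least one of them is $1$; he goes right along it and reaches $f$, from where he keeps $\delta_f$ and follows $\sigma(\delta_f)$ forever. Whenever Builder ends,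 some thread is in $e$ or $f$, and all costs are $0$.

**Spoiler must also be allowed to drop threads.** In infinite plays we shall ask that no infinite thread has infinite cost; this is what makes pumping possible. Suppose Spoiler had to keep *all* transitions with $\sigma(\delta)=d$. Take $\mathcal B$ as above, and let $\mathcal A$ have one state $q$, initial and in $Q_\#$, with the transitions $(q,a,0,q,q)$ and $(q,a,1,q,q)$. It accepts every $(b,X)$, and $\gamma(b)=0$ by $X=\varnothing$. Let Builder play the constant function $\sigma=0$ for as long as Spoiler picks $d=0$, and end right after Spoiler has picked $d=1$. If Spoiler always picks $0$, the thread that uses weight $1$ in every round is kept and has infinite cost. If he picks $1$ at some point, nothing is kept in that round, so there is no thread when Builder ends, and none reaches $Q_\#$. Builder wins both ways, although $\gamma$ is bounded. So Spoiler will choose a *subset* of the allowed transitions.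

## 6. The game with announced directions

**The game $\mathcal G$** is played by Builder and Spoiler. Builder first chooses $p_0\in P_I$. In round $i=0,1,\dots$:

- Builder either declares *end*, allowed only if $p_i\in P_\#$, or chooses $(p_i,a_i,p^0,p^1)\in\Delta$ and a function $\sigma_i:T_{a_i}\to\{0,1\}$. If he can do neither (or if $P_I=\varnothing$), he loses.
- If Builder did not end, Spoiler chooses $d_i\in\{0,1\}$ and a set $S_i\subseteq\{\delta\in T_{a_i}:\sigma_i(\delta)=d_i\}$. Then $p_{i+1}:=p^{d_i}$.

A *thread* of length $n\le\infty$ is a sequence $(\delta_i)_{i<n}$ with $\delta_i=(q_i,a_i,w_i,q_i^0,q_i^1)\in S_i$, $q_0\in Q_I$ and $q_{i+1}=q_i^{d_i}$. Its cost is $\sum w_i$. For finite $n\ge1$ it *reaches* $q_n:=q_{n-1}^{d_{n-1}}$; the thread of length $0$ may start at, and reach, any $q_0\in Q_I$. The winning conditions are: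

- If Builder ends after $n$ rounds, Spoiler wins iff some thread of length $n$ reaches a state in $Q_\#$.
- An infinite play is won by Spoiler iff no infinite thread has infinite cost.

**The winner of $\mathcal G$ is computable.** We check that the Büchi–Landweber theorem applies. The positions are an initial one, the states $p\in P$ (Builder to move), and pairs of a state and a Builder move (Spoiler to move). There are finitely many. Spoiler can always move, e.g. with $S_i=\varnothing$. Add two sinks with self-loops, one entered when Builder declares end, the other when he is stuck. Then every play is infinite and is described by a word $g_0g_1\cdots$, $g_0\cdots g_{n-1}\$^\omega$ or $g_0\cdots g_{n-1}\bot^\omega$, where $g_i=(a_i,d_i,S_i)$ ranges over a finite alphabet $\Gamma$. The set of words won by Builder is the union of two $\omega$-regular sets: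

- the words in $\Gamma^\omega$ that have an infinite thread of infinite cost: a nondeterministic Büchi automaton guesses the thread, stores its current state $q_i$, and checks that weight $1$ occurs infinitely often;
- the words $u\$^\omega$ with $u\in\Gamma^*$ such that no thread of length $|u|$ reaches $Q_\#$: a deterministic automaton computes the set of states reached by threads of length $i$, starting from $Q_I$.

So the winner is computable. Theorem B follows from this, Lemma 2, and the following proposition.

**Proposition 3.** *$\gamma$ is bounded on $K$ iff Spoiler wins $\mathcal G$.*

## 7. Proof of Proposition 3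

### A finite-memory strategy of Spoiler bounds $\gamma$

**Step 1: the bound.** Let Spoiler win. By Büchi–Landweber he wins with a finite-memory strategy with memory set $\mathrm{Mem}$: the memory state $\mu_0$ depends only on $p_0$, and the answer $(d_i,S_i)$ and the new memory state $\mu_{i+1}$ depend only on $\mu_i$ and Builder's move in round $i$ (which contains $p_i$). Put $M=|\mathrm{Mem}|\cdot|P|\cdot|Q|$. We show $\gamma(b)\le M$ for every $b\in K$.

**Step 2: Builder plays along $b$ with truthful directions.** The purpose is to make one thread bound $val_b$ from above. Fix an accepting run $\rho$ of $\mathcal B$ on $b$. Let $b_y$ be the subtree at $y$. For an inner node $x$ with label $a$ and $\delta=(q,a,w,q_0,q_1)\in T_a$ let $\sigma_x(\delta)$ be a direction $d$ that maximizes $val_{b_{xd}}(q_d)$. Builder starts with $p_0=\rho(\text{root})$ and $x_0=\text{root}$. At an inner node $x_i$ he plays the transition of $\rho$ at $x_i$ and $\sigma_{x_i}$, and he continues at $x_{i+1}=x_id_i$. At a leaf he ends, which is legal because $\rho$ has states in $P_\#$ at the leaves. The play is finite, and Spoiler wins it. So there is a thread $\delta_0,\dots,\delta_{n-1}$ with states $q_0\in Q_I,\dots,q_n\in Q_\#$. Since $\sigma_{x_i}(\delta_i)=d_i$,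 the maximum in (2) for $\delta_i$ is attained in direction $d_i$, so
$$val_{b_{x_i}}(q_i)\le w_i+val_{b_{x_{i+1}}}(q_{i+1}),$$
and $val_\#(q_n)=0$. Adding up and using (3), $\gamma(b)\le val_b(q_0)\le\sum_{i<n}w_i$.

**Step 3: an expensive thread could be pumped.** Suppose $\sum_iw_i>M$. More than $M$ rounds have $w_i=1$, so by the pigeonhole principle there are $i<j$ with $w_i=w_j=1$ and $(\mu_i,p_i,q_i)=(\mu_j,p_j,q_j)$. Let Builder instead choose the same $p_0$, play his moves of rounds $0,\dots,i-1$, and then repeat those of rounds $i,\dots,j-1$ forever. These moves are legal because $p_i=p_j$. Spoiler's strategy repeats its answers because $\mu_i=\mu_j$. Since $q_i=q_j$, the sequence $\delta_0\cdots\delta_{i-1}(\delta_i\cdots\delta_{j-1})^\omega$ is an infinite thread of this play. It has infinite cost because $w_i=1$. So Spoiler loses this play, which contradicts that his strategy is winning. Hence $\gamma(b)\le\sum w_i\le M$.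

In this infinite play Builder no longer follows any finite tree. This is harmless, since the rules of $\mathcal G$ only ask for transitions of $\mathcal B$.

### A bound on $\gamma$ gives Spoiler a strategy

Let $\gamma\le m<\infty$ on $K$. Spoiler keeps only the cheapest threads, and only those of cost at most $m$.

**Step 1: which transitions to keep.** Spoiler maintains vectors $c_i:Q\to\{0,\dots,m,\infty\}$, with $c_0(q)=0$ for $q\in Q_I$ and $c_0(q)=\infty$ otherwise. For a vector $c$, a Builder move with letter $a$ and function $\sigma$, and $d\in\{0,1\}$, let $c^d(q')$ be the minimum of $c(q)+w$ over all $\delta=(q,a,w,q_0,q_1)\in T_a$ with $\sigma(\delta)=d$ and $q_d=q'$, where values $>m$ are replaced by $\infty$ (and $\min\varnothing=\infty$). When Spoiler chooses direction $d_i$, he sets $c_{i+1}=c_i^{d_i}$ and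
$$S_i=\{\delta=(q,a_i,w,q_0,q_1)\in T_{a_i}:\ \sigma_i(\delta)=d_i,\ c_i(q)+w=c_{i+1}(q_{d_i})<\infty\}.$$

**Step 2: the vectors describe the threads.** We claim: every thread of length $i$ reaching $q$ has cost exactly $c_i(q)\le m$, and for every $q$ with $c_i(q)<\infty$ a thread of length $i$ reaching $q$ exists. For $i=0$ this is the definition of $c_0$. For the step, a thread of length $i+1$ whose last transition $\delta\in S_i$ leads from $q$ to $q'$ costs $c_i(q)+w=c_{i+1}(q')$, which is finite and hence at most $m$. If $c_{i+1}(q')<\infty$, a minimizing $\delta$ is in $S_i$, its source $q$ has $c_i(q)<\infty$, and $\delta$ extends a thread of length $i$ reaching $q$.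

Consequently every finite prefix of an infinite thread has cost at most $m$, so every infinite thread has cost at most $m$. Spoiler wins all infinite plays, whatever directions he picks.

**Step 3: which direction to pick.** We need an invariant that guarantees a surviving thread when Builder ends. Call $(p,c)$ *lost* if there is $b\in K_p$ with $c(q)+val_b(q)>m$ for all $q\in Q$. For $p_0\in P_I$ the pair $(p_0,c_0)$ is not lost: every $b\in K_{p_0}\subseteq K$ has $\gamma(b)\le m$, so by (3) some $q\in Q_I$ has $c_0(q)+val_b(q)=val_b(q)\le m$.

*Claim.* If $(p,c)$ is not lost and Builder plays $(p,a,p^0,p^1)$ and $\sigma$, then $(p^d,c^d)$ is not lost for some $d$. Spoiler picks such a $d$.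

Suppose that for both $d$ the pair $(p^d,c^d)$ is lost, via $b_d\in K_{p^d}$. Then $b=a(b_0,b_1)\in K_p$. Take any $q$ and any $\delta=(q,a,w,q_0,q_1)\in T_a$, and let $d=\sigma(\delta)$. Then
$$c(q)+w+\max_{e\in\{0,1\}}val_{b_e}(q_e)\ \ge\ c(q)+w+val_{b_d}(q_d).$$
If $c(q)+w>m$, the right side is $>m$. Otherwise $\delta$ takes part in the minimum that defines $c^d(q_d)$, so $c^d(q_d)\le c(q)+w$, and the right side is at least $c^d(q_d)+val_{b_d}(q_d)>m$, because $(p^d,c^d)$ is lost via $b_d$. Taking the minimum over $\delta$ in (2) gives $c(q)+val_b(q)>m$ (also if there is no $\delta$, when the value is $\infty$). This holds for all $q$, so $(p,c)$ is lost via $b$, a contradiction.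

Announcing $\sigma$ for all transitions at once is what lets the two trees $b_0$ and $b_1$ be combined into one $b$: every $\delta$ is defeated in its own announced direction.

**Step 4: finite plays.** If Builder is stuck, he loses. If he ends at $p_n\in P_\#$, then $\#\in K_{p_n}$, and $(p_n,c_n)$ is not lost. So some $q$ has $c_n(q)+val_\#(q)\le m$, that is, $q\in Q_\#$ and $c_n(q)<\infty$. By Step 2 a thread of length $n$ reaches $q$, and Spoiler wins. This proves Proposition 3, and with it Theorem B. $\blacksquare$

## 8. The MSO tests and the algorithm

The input is $A$ and an automaton for $L$. Compute an MSO sentence $\theta$ over labels, $<_{\mathbf v}$ and $<_{doc}$ that defines $L$.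

**Step 1: test order-invariance.** We reduce it to swaps of neighbors. Two ordered trees with isomorphic $<_{\mathbf v}$-structures are, up to isomorphism, two sibling orderings of the same unordered tree. At each node the two orders of the children differ by a permutation, which is a product of adjacent transpositions. So the two trees are connected by a sequence of swaps of adjacent sibling subtrees. If one tree is in $L$ and the other is not, then at some step of the sequence the tree before the swap is in $L$ and the tree after it is not (read the sequence from the tree in $L$; each swap is its own inverse). Hence $L$ is order-invariant iff there are no $t\in L$ and adjacent siblings $x<_{doc}y$ of $t$ with $\mathrm{swap}_{x,y}(t)\notin L$.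

The tree $\mathrm{swap}_{x,y}(t)$ has the same nodes, labels and $<_{\mathbf v}$ as $t$. The subtrees of $x$ and $y$ are consecutive intervals of $<_{doc}$. So only pairs with one node in each of the two subtrees change their order, and the document order of $\mathrm{swap}_{x,y}(t)$ is
$$u<'v\iff(y\le_{\mathbf v}u\wedge x\le_{\mathbf v}v)\ \vee\ \bigl(u<_{doc}v\wedge\neg(x\le_{\mathbf v}u\wedge y\le_{\mathbf v}v)\bigr).$$
Let $\theta'(x,y)$ be $\theta$ with $<_{doc}$ replaced by $<'$. We test whether the MSO sentence
$$\exists x,y\,(\text{“}x<_{doc}y\text{ are adjacent siblings”}\wedge\theta\wedge\neg\theta'(x,y))$$
is unsatisfiable over trees; this is decidable. If $L$ is not order-invariant, answer "no".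

**Step 2: test boundedness.** We bring $\kappa_L$ into the form of Theorem B. Let
$$R_0=\{(t,X):t|_Y\in L\text{ for all rooted }Y\supseteq X\}.$$
It is defined by the MSO formula $\forall Y\,(X\subseteq Y\wedge Y\text{ has a }<_{\mathbf v}\text{-minimum}\to\theta^Y)$, where $\theta^Y$ is $\theta$ with all quantifiers relativized to $Y$ (set quantifiers range over subsets of $Y$). This is correct because $t|_Y$ carries the inherited $<_{\mathbf v}$ and $<_{doc}$, as checked in Section 2. So $R_0$ is effectively regular. It is closed under enlarging $X$, and its function $\kappa$ is $\kappa_L$. Apply Theorem B with $L_1=L$, and answer "yes" iff $\kappa_L$ is bounded on $L$.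

The answers are correct by Corollary 1 and Theorem B, and the procedure is uniform in $A$ and the automaton.

**Step 3: compute a sentence.** If the answer is "yes", test for $k=0,1,2,\dots$ whether for all $t$, $t\models\theta$ implies that some $X\subseteq\mathrm{dom}(t)$ with $|X|\le k$ has $(t,X)\in R_0$. Each test is MSO-decidable, and some test succeeds. By Corollary 1 the first $k$ that succeeds is the minimal number of existential quantifiers. The set $C_k$ of Theorem A for $N=L^c$, coded as trees over $A\times2^{\{1,\dots,k\}}$, is effectively regular: each $i$ marks exactly one node, and the set of marked nodes $X$ satisfies $(t,X)\notin R_0$. For fixed $(s,\bar c)$ the condition $(s,\bar c)\trianglelefteq(t,\bar x)$ is expressed by $\exists\bar z\,\delta_{s,\bar c}$. Enumerate the finite sets $F\subseteq C_k$ until every element of $C_k$ is $\trianglerighteq$ some element of $F$. This test is MSO-decidable, and the search terminates by Step 5 of Theorem A. Since $C_k$ is upward closed, $F$ satisfies (1). Output $\Phi_k$; it defines $U_k=L$. This completes the proof of the Main Theorem. $\blacksquare$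

## 9. Quantifier counts, $\Pi_2$ and $\Delta_2$, separation, ordered trees, forests

**(a) Exact quantifier count; strictness.** For every fixed $k$, $\exists^k\forall^*(<_{\mathbf v})$-definability of a regular language is decidable: test order-invariance, then "$\kappa_L\le k$ on $L$". The largest $\exists^k\forall^*$-definable sublanguage $U_k$ of an order-invariant regular $L$ is computable with a defining sentence, by the search for $F$ in Step 3 above, which works for every $k$.

The hierarchy in $k$ is strict. Over $\{a,b\}$, the language $L$ = "at least $k$ nodes labelled $a$" ($k\ge1$) is $\exists^k$-definable. Let $t$ have a $b$-root and $k$ leaf children labelled $a$. For any $X$ with $|X|\le k-1$, the rooted set $Y=X\cup\{\text{root}\}$ contains at most $k-1$ nodes labelled $a$, so $t|_Y\notin L$. Hence $\kappa_L(t)\ge k$, and by Corollary 1 $L$ is not $\exists^{k-1}\forall^*$-definable.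

**(b) $\Pi_2$ and $\Delta_2$.** A language is $\Pi_2(<_{\mathbf v})$-definable iff its complement is $\Sigma_2(<_{\mathbf v})$-definable, so the algorithm applied to the complement decides $\Pi_2(<_{\mathbf v})$. An order-invariant $L$ is in $\Delta_2(<_{\mathbf v})$ iff $\kappa_L$ is bounded on $L$ and $\kappa_{L^c}$ (the function for the language $L^c$, with forbidden language $L$) is bounded on $L^c$.

**(c) Separation.** *Given regular $L_1$ and regular order-invariant $L_2$, it is decidable whether some $\Sigma_2(<_{\mathbf v})$-definable language contains $L_1$ and is disjoint from $L_2$.* By Theorem A with $N=L_2$, such a language with $k$ existential quantifiers exists iff $L_1\subseteq U_k$: any such language is contained in $U_k$, and $U_k$ itself is definable and disjoint from $L_2$. So a separator exists iff $\kappa_N$ with $N=L_2$ is bounded on $L_1$. The language $R_0=\{(t,X):\varphi_{L_2}(t,X)\}$ is regular, by the same relativization as in Section 8, and closed under enlarging $X$. So Theorem B applies. If a separator exists, one is computed as in Section 8. Membership of an order-invariant $L_1$ is the case $L_2=L_1^c$.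

**(d) Ordered trees.** *For the signature $\{(P_a)_{a\in A},<_{\mathbf v},<_{doc}\}$, $\Sigma_2(<_{\mathbf v},<_{doc})$-membership is decidable for regular languages, and so is $\Sigma_2(<_{\mathbf v},<_{doc})$-separation for arbitrary pairs of regular languages. A language $L$ is $\exists^k\forall^*(<_{\mathbf v},<_{doc})$-definable iff $\kappa_L\le k$ on $L$*, where $\kappa_L$ is defined by the same formula without assuming order-invariance. The proofs are the same with these changes only. Embeddings in $\trianglelefteq$ also preserve $<_{doc}$; Kruskal's theorem as quoted provides them. The formulas $\delta_{s,\bar c}$ also record $<_{doc}$. In Step 4 of Theorem A, $t|_{e(Y)}\cong s|_Y$ now holds as ordered trees, so no order-invariance of $N$ is needed. The deletion argument of Step 2 holds because $t|_Y$ carries the inherited $<_{doc}$. Theorem B does not mention the signature.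

**(e) Forests.** Theorem A and the decision procedure hold for nonempty finite forests, with "rooted" replaced by "nonempty" and with roots treated as siblings. For the well-quasi-order, a forest is coded as a tree with one extra root carrying a new label. An embedding of codes maps the extra root to the extra root, since no other node has its label, so it restricts to an embedding of forests. The encoding $\mathrm{enc}$ is already defined on forests, and Sections 4 to 7 apply to it unchanged.
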